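# Long secant lines and the completeness of linear series on space curves

## 1. A rational sextic and its five-secant lines

Let $X\subset\mathbb P^3_{\mathbb C}$ be the image of
$$\mathbb P^1\to\mathbb P^3,\qquad (s:t)\mapsto(s^6:s^5t:st^5:t^6).$$
Where $s=1$ the map is $(1:t:t^5:t^6)$, so it is injective and an immersion there, and the same holds where $t=1$ by symmetry. The point $s=0$ goes to $(0:0:0:1)$, which is not the image of a point with $s\neq0$. So $X$ is a smooth curve of degree $6$. The four monomials are independent, so $X$ lies in no plane.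

Restrict the forms of degree $n$ in $x_0,\dots,x_3$ to $X$. We get forms of degree $6n$ in $s,t$. Do we get all of them? A monomial in the $x_i$ restricts to a monomial $s^{6n-k}t^k$, where $k$ is a sum of $n$ elements of $\{0,1,5,6\}$. If $r$ of these elements lie in $\{5,6\}$, the sum lies in $[5r,5r+n]$, and every value in this interval occurs. So the exponents we obtain are those in $\bigcup_{r=0}^n[5r,5r+n]$. The missing exponents are
$$n=1:\ \{2,3,4\};\qquad n=2:\ \{3,4,8,9\};\qquad n=3:\ \{4,9,14\};\qquad n\ge4:\ \text{none}.$$

The missing $t^4$ in degree $3$ has a geometric reason. The points of $X$ with $t^5=cs^5$ lie on the line $x_2=cx_0$, $x_3=cx_1$. If $c\ne0$ there are five of them, the points $(1:\zeta:c:c\zeta)$ with $\zeta^5=c$. A cubic form takes there the values of a polynomial of degree at most $3$ in $\zeta$, and these polynomials form a space of dimension $4$. So the values of cubic forms at our five points satisfy a linear relation. Sections of $\mathcal O_{\mathbb P^1}(18)$ take arbitrary values at five points. Hence cubic forms cannot give all sections,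 because five points of $X$ lie on a line.

In degree $4$ the same obstruction would need six points of $X$ on a line. There is no such line: a plane through it and one more point of $X$ would meet $X$ in at least $7$ points. And indeed nothing is missing in degree $4$.

So for this sextic and $n\ge3$, sections are missing in degree $n$ exactly when some line meets $X$ in $n+2$ points. Is a long secant line the only possible reason in general? For which $n$?

## 2. The statements

Throughout, $X\subset\mathbb P^3_{\mathbb C}$ is a smooth irreducible nondegenerate curve of degree $d\ge3$ and genus $g$, with ideal sheaf $J_X$, and $n$ is an integer. Put $S=\mathbb C[x_0,\dots,x_3]$. From $0\to J_X\to\mathcal O_{\mathbb P^3}\to\mathcal O_X\to0$ and $H^1(\mathcal O_{\mathbb P^3}(n))=0$ we get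
$$H^1(J_X(n))=\operatorname{coker}\big(S_n\to H^0(\mathcal O_X(n))\big).$$
So $H^1(J_X(n))$ counts the missing sections. For the sextic its dimension is $3,4,3,0$ for $n=1,2,3,4$.

**Definition.** A $k$-secant line of $X$ is a line $L$ such that the scheme $L\cap X$ has length at least $k$.

In the example, $x_2=x_3=0$ is a $5$-secant line: it meets $X$ in the scheme $t^5=0$, five times the point $(1:0:0:0)$.

The conjecture to be decided says: for $n>\frac{2d}3-1$, $H^1(J_X(n))\ne0$ if and only if $X$ has an $(n+2)$-secant line. Since $\frac{2d}3-1>\frac{2d-4}3$, it is contained in the following theorem.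

**Theorem A.** For every integer $n>\frac{2d-4}{3}$: $H^1(J_X(n))\neq0$ if and only if $X$ has an $(n+2)$-secant line. The implication "$\Leftarrow$" holds for all $n>\frac d2-1$.

**Theorem B.** For every $d\ge7$ there is a smooth rational nondegenerate curve $X$ of degree $d$ such that, for every integer $n$ with $3\le n\le\frac{2d-4}3$ (in particular for $n=\lfloor\frac{2d-4}3\rfloor$), $H^1(J_X(n))\ne0$ and $X$ has no $(n+2)$-secant line.

So the range in Theorem A cannot be enlarged for any $d\ge7$. The hypothesis $n>\frac{2d-4}3$ means $3n\ge2d-3$, that is,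
$$2d\le3n+3. \tag{1}$$
It implies $n\ge\frac{2d}3-1>\frac d2-1$ and, as $d\ge3$, $n\ge1$.

A plane through a $d$-secant line and a further point of $X$ would meet $X$ in length at least $d+1$, hence contain $X$. So $X$ has no $d$-secant line, and Theorem A gives $H^1(J_X(n))=0$ for all $n\ge d-2$ (note $d-2>\frac{2d-4}3$).

**Notation.** For a closed subscheme $Z$ of a projective space, $I_Z$ is its saturated homogeneous ideal and $h_Z(j)$ is the dimension of the degree-$j$ part of the coordinate ring modulo $I_Z$: the number of conditions that $Z$ imposes on forms of degree $j$. If $Z$ is finite, $h_Z(j)$ is the rank of the map from forms of degree $j$ to $H^0(\mathcal O_Z(j))$; it is nondecreasing and equals $\operatorname{length}Z$ for large $j$.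

## 3. Curves on a quadric

We first prove "only if" for curves that we can compute completely. Let $X$ lie on a quadric $Q$. As $X$ is integral and lies in no plane, $Q$ is irreducible: it is smooth or a cone over a conic. From $0\to\mathcal O_{\mathbb P^3}(-2)\to J_X\to J_{X,Q}\to0$ and $H^1(\mathcal O_{\mathbb P^3}(m))=H^2(\mathcal O_{\mathbb P^3}(m))=0$ we get $H^1(J_X(n))=H^1(J_{X,Q}(n))$.

**$Q$ smooth.** Here $X$ has a type $(a,b)$ with $a,b\ge1$, and $H^1(J_X(n))=H^1(\mathcal O_Q(n-a,n-b))$. By Künneth this is
$$H^0(\mathcal O_{\mathbb P^1}(n-a))\otimes H^1(\mathcal O_{\mathbb P^1}(n-b))\ \oplus\ H^1(\mathcal O_{\mathbb P^1}(n-a))\otimes H^0(\mathcal O_{\mathbb P^1}(n-b)),$$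
which is nonzero if and only if $a\le n\le b-2$ or $b\le n\le a-2$. In that case the lines of one ruling meet $X$ in length $\max(a,b)\ge n+2$. (The sextic of Section 1 lies on $x_0x_3=x_1x_2$ with type $(1,5)$.)

**$Q$ a cone.** The divisor class group of $Q$ is generated by the class of a ruling $L_0$, and $2L_0\sim H$, where $H$ is a plane section. The ideal sheaf in $Q$ of an integral curve is the reflexive sheaf $\mathcal O_Q(-X)$, so it depends, up to isomorphism, only on the class of the curve. If $d$ is even, $X\sim\frac d2H$, so $J_{X,Q}\cong\mathcal O_Q(-\frac d2)$ and $H^1(J_X(n))=0$ for all $n$. If $d$ is odd, $X\sim L_0+\frac{d-1}2H$, so $J_{X,Q}\cong J_{L_0,Q}(-\frac{d-1}2)$. The sequence above, written for $L_0$, gives $H^1(J_{L_0,Q}(m))=H^1(J_{L_0}(m))$, which is $0$ because forms of degree $m$ restrict onto $H^0(\mathcal O_{L_0}(m))$. Again $H^1(J_X(n))=0$ for all $n$.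

So "only if" holds for every $n$ when $X$ lies on a quadric. This covers $d\le4$. By the Castelnuovo bound (recalled in the next section), $g=0$ if $d=3$ and $g\le1$ if $d=4$. Then $2d>2g-2$ and $h^0(\mathcal O_X(2))=2d+1-g\le9<10=\dim S_2$, so some quadric contains $X$.

## 4. A long secant line obstructs

We prove "$\Leftarrow$" for $n>\frac d2-1$ by repeating the argument of Section 1. The only input is Castelnuovo's bound $g\le\frac{d^2}4-d+1$.

Let $L$ be a line with $\operatorname{length}(L\cap X)\ge n+2$ and let $D\subset L\cap X$ be a divisor of degree $n+2$ on $X$. Note $n\ge1$. The map $S_n\to H^0(\mathcal O_D(n))$ factors through $H^0(\mathcal O_L(n))$, of dimension $n+1<n+2$, so it is not surjective. It suffices that $H^0(\mathcal O_X(n))\to H^0(\mathcal O_D(n))$ is surjective: then $S_n\to H^0(\mathcal O_X(n))$ cannot be. This follows from $H^1(\mathcal O_X(n)(-D))=0$, which we now check.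

The equation of a plane through $L$ vanishes on $D$, so multiplication by it gives an injection $\mathcal O_X(n-1)\hookrightarrow\mathcal O_X(n)(-D)$ with finite cokernel. Hence $H^1(\mathcal O_X(n-1))$ surjects onto $H^1(\mathcal O_X(n)(-D))$. Finally
$$(n-1)d>\Big(\frac d2-2\Big)d=\frac{d^2}2-2d\ge2g-2,$$
so $H^1(\mathcal O_X(n-1))=0$. $\square$

## 5. From a functional to a minimal divisor

Now suppose $H^1(J_X(n))\ne0$ with $n\ge1$. We want a line. We first look for a finite piece of $X$ that is responsible for the missing section.

**Definition.** An effective divisor $D$ on $X$ is $n$-dependent if $S_n\to H^0(\mathcal O_D(n))$ is not surjective.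

For example, $n+2$ points on a line are $n$-dependent. On the sextic, $5P$ with $P=(1:0:0:0)$ is $3$-dependent: modulo $t^5$ and with $s=1$, cubic forms give only the span of $1,t,t^2,t^3$.

**Step 1: a surface that kills the functional.** This step produces an $n$-dependent divisor and controls its degree. Choose a linear functional $\xi\ne0$ on $H^0(\mathcal O_X(n))$ that vanishes on the image of $S_n$. For $f\in S_j$ with $0\le j\le n$ define $f\xi$ on $H^0(\mathcal O_X(n-j))$ by $(f\xi)(a)=\xi(fa)$. It kills the image of $S_{n-j}$, so $f\xi\in H^1(J_X(n-j))^*$, and it depends only on $f$ modulo $I_X$. Let $j^*$ be the least $j$ such that $f\xi=0$ for some $f\in S_j\setminus I_X$. Since $H^1(J_X(0))=0$, every $f\in S_n\setminus I_X$ has $f\xi=0$, so $j^*\le n$. Since $\xi\ne0$, $j^*\ge1$. Put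
$$t=j^*-1,\qquad 0\le t\le n-1.$$
For $j\le t$ the map $f\mapsto f\xi$ is injective on $(S/I_X)_j$, so
$$h_X(j)\le h^1(J_X(n-j))\qquad(0\le j\le t). \tag{2}$$
Now take $f\in S_{t+1}\setminus I_X$ with $f\xi=0$, and let $D_f$ be its divisor on $X$, of degree $(t+1)d$. Then $\xi$ vanishes on $f\,H^0(\mathcal O_X(n-t-1))=H^0(\mathcal O_X(n)(-D_f))$, the kernel of restriction to $D_f$. So $\xi$ induces a nonzero functional on the image of $H^0(\mathcal O_X(n))\to H^0(\mathcal O_{D_f}(n))$, and this functional kills the image of $S_n$. Hence $D_f$ is $n$-dependent.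

**Step 2: a minimal divisor.** We discard everything superfluous. Let $D$ be an $n$-dependent effective divisor on $X$ of minimal degree $\delta$. By Step 1,
$$\delta\le(t+1)d. \tag{3}$$
Let $\ell$ be a general linear form, put $R=S/\ell\cong\mathbb C[x,y,z]$, $\mathfrak a=(I_D+\ell)/\ell\subset R$, and
$$h_i=\dim(R/\mathfrak a)_i=h_D(i)-h_D(i-1).$$
The last equality holds because $\ell$ is a nonzerodivisor on $S/I_D$. So $\sum_ih_i=\delta$ and $h_D(j)=\sum_{i\le j}h_i$.

**Step 3: the end of the sequence $h_i$.** We claim
$$h_{n+1}=1,\qquad h_i=0\ \text{ for } i\ge n+2. \tag{4}$$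
Let $D'\subset D$ have degree $\delta-1$. By minimality $S_n\to H^0(\mathcal O_{D'}(n))$ is onto, so the image of $S_n$ in $H^0(\mathcal O_D(n))$ has dimension at least $\delta-1$. It is not everything, so $h_D(n)=\delta-1$, that is, $\sum_{i\ge n+1}h_i=1$. The algebra $R/\mathfrak a$ is generated in degree $1$, so if $h_{n+1}$ were $0$, all later $h_i$ would vanish too. This gives (4).

**Step 4: duality on $D$.** Minimality makes the sequence as heavy at its end as at its beginning. We claim
$$\sum_{i\ge n+1-j}h_i=\delta-h_D(n-j)\ \ge\ h_D(j)\qquad(0\le j\le n). \tag{5}$$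
Let $\varphi\ne0$ be a functional on $H^0(\mathcal O_D(n))$ that kills the image of $S_n$. Suppose $\varphi$ vanished on a nonzero submodule, which after trivializing the line bundle on $D$ is an ideal of $\mathcal O_D$. Then it would define a nonzero functional on $H^0(\mathcal O_{D'}(n))$ for some $D'\subsetneq D$, still killing the image of $S_n$, against minimality. Hence the pairing
$$H^0(\mathcal O_D(j))\times H^0(\mathcal O_D(n-j))\to\mathbb C,\qquad(a,b)\mapsto\varphi(ab)$$
is perfect: if $\varphi(ab)=0$ for all $b$, then $\varphi$ vanishes on the ideal generated by $a$, so $a=0$. Both spaces have dimension $\delta$, and the images of $S_j$ and $S_{n-j}$ are orthogonal. So $h_D(j)+h_D(n-j)\le\delta$, which is (5).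

On the sextic with $n=3$, let $e_k$ denote the functional "coefficient of $t^k$" on forms of degree $6m$ in $s,t$ (it is $0$ if $k\notin[0,6m]$). If $f$ restricts to a monomial with $t$-exponent $r$, then $fe_k=e_{k-r}$. Take $\xi=e_4$. Then $x_2\xi=e_{-1}=0$, so $t=0$ and $D_{x_2}=5P+Q$, where $Q$ is the point $s=0$. The divisor $D=5P$ carries $\varphi=$ "coefficient of $t^4$" on $\mathbb C[t]/t^5$, and $(a,b)\mapsto\varphi(ab)$ is visibly perfect. It is minimal: $X$ has even type $(1,5)$, and an $n$-dependent divisor of degree at most $n+1$ does not exist, because any $n+1$ points, with multiplicity, impose independent conditions in degree $n$. Here $(h_0,\dots,h_4)=(1,1,1,1,1)$.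

**Step 5: short minimal divisors lie on a line.** We recall Macaulay's bound in three variables (Bruns–Herzog, *Cohen–Macaulay rings*, 4.2.10). For a homogeneous ideal $\mathfrak a\subset R$ and $h_i=\dim(R/\mathfrak a)_i$:
$$\text{if } i\ge1\text{ and }h_i\le i,\text{ then }h_{i+1}\le h_i. \tag{6}$$
Indeed the $i$-th Macaulay expansion of $h_i\le i$ is a sum of $h_i$ terms $\binom kk$, so the bound for $h_{i+1}$ is again $h_i$.

**Lemma 1.** Let $D$ be as in Step 2. If $\delta\le2n+1$, then $D$ has degree $n+2$ and lies on a line, which is an $(n+2)$-secant line of $X$.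

*Proof.* Suppose $h_1\ge2$. By (5) with $j=1$, $h_n+h_{n+1}\ge h_D(1)=1+h_1\ge3$, so $h_n\ge2$. If $h_i\le1$ for some $i$ with $1\le i<n$, then (6), applied repeatedly, would give $h_n\le1$. So $h_i\ge2$ for $1\le i\le n$, and $\delta\ge1+2n+1$, a contradiction. Hence $h_1\le1$. Then $h_i\le1$ for all $i$, and since $h_{n+1}=1$ we get $h_i=1$ for $0\le i\le n+1$ and $0$ afterwards. So $\delta=n+2$ and $h_D(1)=2$: two independent linear forms vanish on $D$. $\square$

## 6. When no plane kills the functional

Lemma 1 suggests a short proof. If a linear form kills $\xi$, then $t=0$, and by (3) and (1)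
$$\delta\le d\le\tfrac{3n+3}2\le2n+1 ,$$
so Lemma 1 gives the secant line. But a linear form killing $\xi$ is guaranteed only when the map $S_1\to H^1(J_X(n-1))^*$, $f\mapsto f\xi$, has a kernel, for instance when $h^1(J_X(n-1))\le3$. This can fail within the range (1).

Take the sextic with $n=3$ (here $2d=12=3n+3$) and $\xi=e_4+e_{14}$. By the rule $fe_k=e_{k-r}$,
$$x_0\xi=e_4,\quad x_1\xi=e_3,\quad x_2\xi=e_9,\quad x_3\xi=e_8$$
on forms of degree $12$. These four functionals are independent, so no plane kills $\xi$. The quadric $x_0x_2$, of $t$-exponent $5$, sends $\xi$ to $e_{-1}+e_9$ on forms of degree $6$, which is $0$. So $t=1$, and $D_{x_0x_2}=5P+7Q$ has degree $12$, more than $2n+1=7$. In this example the passage to a minimal divisor inside still finds $5P$. But in general (3) bounds $\delta$ only by $(t+1)d$, and Lemma 1 needs $\delta\le2n+1$.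

Nor can Lemma 1 be extended to longer divisors without further information. Let $D$ be $3n+2$ points on a twisted cubic $C$, with $n\ge1$. Degree-$n$ forms restrict to $H^0(\mathcal O_{\mathbb P^1}(3n))$ on $C$, so $D$ does not impose independent conditions in degree $n$, while every proper subset does. And no three points of $C$ are collinear. So what we must use is how $D$ sits on $X$.

Let us test this on the twisted cubic. Suppose $X$ lies on no quadric, and let $D=X\cap C$ have degree $\delta>0$. The three quadrics through $C$ give a $3$-dimensional subspace of $H^0(\mathcal O_X(2)(-D))$. A line bundle of degree $e$ with a nonzero section has at most $e+1$ independent sections, so $3\le2d-\delta+1$, that is, $\delta\le2d-2$. To be forced to be $n$-dependent by $C$, the divisor must have degree at least $3n+2$. Both are possible only if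
$$3n+2\le2d-2,\qquad\text{that is,}\qquad n\le\tfrac{2d-4}3 .$$
This is exactly the range excluded in Theorem A, and Theorem B will realize these numbers.

The proof of Theorem A carries this out for an arbitrary minimal $D$. The surfaces through $D$ that do not contain $X$ bound $\delta$ from above. The duality (5), with Macaulay's bound, puts weight at the beginning, at the end and in the middle of the sequence $h_i$, and so bounds $\delta$ from below. The two bounds will differ by one.

**Standing assumptions until the end of Section 10.** $X$ lies on no quadric, $2d\le3n+3$, $H^1(J_X(n))\ne0$, and, for contradiction, $X$ has no $(n+2)$-secant line. By Section 3, $d\ge5$. We keep $\xi,t,D,\delta,h_i$ from Section 5.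

## 7. Conditions imposed by a general plane section

To control $t$ and the numbers $h_X(j)$ we need the Hilbert function of a general plane section $\Gamma$ of $X$. Put $\Delta h_\Gamma(i)=h_\Gamma(i)-h_\Gamma(i-1)$. We use two published results.

**Decreasing type** (Gruson–Peskine, *Genre des courbes de l'espace projectif*, LNM 687, 1978, where it is stated as the connectedness of the numerical character; also Harris, *The genus of space curves*, Math. Ann. 249, 1980). Let $\sigma$ be the least degree of a plane curve containing $\Gamma$. Then $\Delta h_\Gamma(i)=i+1$ for $i<\sigma$, $\Delta h_\Gamma$ is nonincreasing for $i\ge\sigma-1$, and once it has strictly decreased (at a place $\ge\sigma-1$) it decreases strictly until it is $0$.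

For instance $1,2,3,2,1$, the sequence of a complete intersection of two plane cubics, is allowed. Four points on a line and one point off it have $h=1,3,4,5,5,\dots$, so $\Delta h=1,2,1,1$. This drops and then stays constant, so it is not allowed.

**Laudal's lemma for conics** (Laudal, LNM 687, 1978; Gruson–Peskine, Progr. Math. 24, 1982). If $d\ge6$ and the general plane section of $X$ lies on a conic, then $X$ lies on a quadric.

**Lemma 2.** For $i\ge1$:
$$h_\Gamma(i)\ge3i\ \text{ if }3i<d,\qquad h_\Gamma(i)\ge d-1\ \text{ if }3i=d,\qquad h_\Gamma(i)=d\ \text{ if }3i>d. \tag{7}$$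

*Proof.* Let $d=5$. By the general position theorem no three of the five points of $\Gamma$ are collinear. So $h_\Gamma(1)=3$. For each point of $\Gamma$, the other four lie on a pair of lines that misses it, so $h_\Gamma(2)=5$. Thus $h_\Gamma=1,3,5,5,\dots$ and (7) holds.

Let $d\ge6$. By Laudal's lemma $\Gamma$ lies on no conic, so $\sigma\ge3$ and $\Delta h_\Gamma$ begins $1,2,3$. Let $v$ be the last index with $\Delta h_\Gamma(v)\ge3$. Since $\Delta h_\Gamma(\sigma-1)=\sigma\ge3$, we have $v\ge\sigma-1\ge2$. For $2\le i\le v$ we have $\Delta h_\Gamma(i)\ge3$: either $i<\sigma$ and the value is $i+1$, or $i\ge\sigma-1$ and the value is at least $\Delta h_\Gamma(v)$. So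
$$h_\Gamma(i)\ge1+2+3(i-1)=3i\qquad(1\le i\le v).$$
At $v+1$ the sequence has strictly decreased to a value at most $2$, so from there on it is $(2,1,0,\dots)$, $(2,0,\dots)$, $(1,0,\dots)$ or $(0,\dots)$. Hence $h_\Gamma(i)=d$ for $i\ge v+2$. Also $h_\Gamma(v+1)=d$, except in the first case, where $h_\Gamma(v+1)=d-1$ and $d=h_\Gamma(v)+3\ge3(v+1)$.

Now read off (7). If $i\le v$, then $d\ge h_\Gamma(i)\ge3i$, so the third case of (7) does not occur and the first two hold. If $h_\Gamma(i)=d$, all three cases hold. There remains $i=v+1$ with $h_\Gamma(i)=d-1$ and $3i\le d$: if $3i<d$ then $d-1\ge3i$, and if $3i=d$ the value $d-1$ is what is claimed. $\square$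

**Passing from $\Gamma$ to $X$.** Put $\Delta_X(i)=h_X(i)-h_X(i-1)$. A general $\ell$ is a nonzerodivisor on $S/I_X$, so $\Delta_X(i)=\dim(S/(I_X+\ell))_i$, and $S/(I_X+\ell)$ surjects onto $R/I_\Gamma$. Hence
$$\Delta_X(i)\ge h_\Gamma(i). \tag{8}$$
In the other direction, $0\to J_X(i-1)\to J_X(i)\to J_\Gamma(i)\to0$ (with $J_\Gamma$ the ideal sheaf of $\Gamma$ in the plane) gives
$$H^0(J_X(i))\to H^0(J_\Gamma(i))\to H^1(J_X(i-1))\to H^1(J_X(i))\to H^1(J_\Gamma(i)),$$
and $h^1(J_\Gamma(i))=d-h_\Gamma(i)$. So $h^1(J_X(i))\le h^1(J_X(i-1))+d-h_\Gamma(i)$. Since $H^1(J_X)=0$,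
$$h^1(J_X(l))\le\sum_{i=1}^l\big(d-h_\Gamma(i)\big)\qquad(l\ge0). \tag{9}$$
If equality holds in (9) for some $l$, it holds at each stage. Then $H^1(J_X(i-1))\to H^1(J_X(i))$ is injective, and so $H^0(J_X(i))\to H^0(J_\Gamma(i))$ is surjective, for $1\le i\le l$.

## 8. A surface of degree less than $d/3$ kills the functional

By (2), a large $t$ forces $h^1(J_X(n-j))$ to be large. By (9) it is not large. The outcome is the following.

**Claim 1.** $3(t+1)<d$.

*Proof.* Suppose $3(t+1)\ge d$. Let $m=\lceil d/3\rceil-1$, so that $3m<d\le3m+3$ and $m\le t\le n-1$.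

*The count.* By (8) and (7), $h_X(m)\ge\sum_{i=0}^mh_\Gamma(i)\ge1+\frac32m(m+1)$. Put $\varepsilon=d-h_\Gamma(m+1)$. By (7), $\varepsilon=0$ unless $d=3m+3$, and then $\varepsilon\le1$; also $d-h_\Gamma(i)=0$ for $i\ge m+2$. So by (9)
$$h^1(J_X(n-m))\le\sum_{i=1}^{n-m}(d-h_\Gamma(i))\le\sum_{i=1}^m(d-3i)+\varepsilon=md-\tfrac32m(m+1)+\varepsilon .$$
(If $n-m\le m$ we only added nonnegative terms.) With (2) for $j=m$,
$$1+3m(m+1)\le md+\varepsilon .$$
If $d\le3m+2$, then $\varepsilon=0$ and $md\le3m^2+2m$, so this is false. So $d=3m+3$, and the inequality reads $1\le\varepsilon$. Hence $\varepsilon=1$ and every inequality used is an equality. In particular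
$$h_\Gamma(m+1)=d-1,\qquad h_\Gamma(i)=3i\ (1\le i\le m),\qquad n-m\ge m+1,$$
where the last holds because otherwise the term $\varepsilon=1$ would be missing from the sum. Moreover equality holds in (9) for $l=n-m$. So $H^0(J_X(i))\to H^0(J_\Gamma(i))$ is surjective for $1\le i\le m+1$.

*The extremal case is a complete intersection.* We have $m\ge2$: $m=0$ contradicts $d\ge5$, and $m=1$ means $d=6$ and $h_\Gamma(2)=5$, so $\Gamma$ lies on a conic and Laudal's lemma puts $X$ on a quadric. Now $h_\Gamma(3)\le9<10$ (it is $9$ if $m\ge3$, and $d-1=8$ if $m=2$), so $\Gamma$ lies on a cubic curve. As $3\le m+1$, this cubic lifts: $X$ lies on a cubic surface $T$, irreducible because $X$ lies on no plane and no quadric. Next,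
$$h^0(J_\Gamma(m+1))=\binom{m+3}2-(3m+2)=\binom m2+1 ,$$
while the multiples of the equation of $T$ restricted to the plane form a space of dimension $\dim R_{m-2}=\binom m2$ in degree $m+1$. So some element of $H^0(J_\Gamma(m+1))$ is not such a multiple. It lifts to a surface $F\supset X$ of degree $m+1$, and $F$ does not contain $T$. The complete intersection $T\cap F$ has degree $3(m+1)=d$ and contains $X$. It has no embedded points, so it equals $X$. But a complete intersection curve has $H^1(J_X(n))=0$, a contradiction. $\square$

## 9. The upper bound for $\delta$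

We generalize the twisted cubic estimate of Section 6. Let $s_D$ be the largest integer such that $(I_D)_j=(I_X)_j$ for all $j\le s_D$. It exists because $h_D$ is bounded and $h_X$ is not, and $s_D\ge0$ because both ideals vanish in degree $0$. Put $s=\min(s_D,t)$. Then $h_D(j)=h_X(j)$ for $j\le s$.

**Claim 2.** $\delta\le(s+1)d+1-\Delta_X(s+1)+h_{s+1}$.

*Proof.* If $s=s_D$, the space $(I_D)_{s+1}/(I_X)_{s+1}$ is nonzero, and since $h_X(s)=h_D(s)$ its dimension is
$$N=h_X(s+1)-h_D(s+1)=\Delta_X(s+1)-h_{s+1}\ge1 .$$
It embeds in $H^0(\mathcal O_X(s+1)(-D))$. As this line bundle has degree $(s+1)d-\delta$ and a nonzero section, $N\le(s+1)d-\delta+1$, which is the claim.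

If $s=t<s_D$, then also $h_D(s+1)=h_X(s+1)$, so $h_{s+1}=\Delta_X(s+1)$. The claim reads $\delta\le(s+1)d+1$ and follows from (3). $\square$

**Claim 3.** $s\ge1$.

*Proof.* Suppose $s=0$. If $t=0$, then $\delta\le d$ by (3). If $s_D=0$, then $(I_D)_1\ne(I_X)_1=0$, so $D$ lies in a plane section of $X$ and again $\delta\le d$. So $\delta\le d\le\frac{3n+3}2\le2n+1$, and Lemma 1 gives an $(n+2)$-secant line, a contradiction. $\square$

## 10. Two bounds that differ by one

By Claims 1 and 3, $s\ge1$ and $3(s+1)\le3(t+1)<d$. So $6(s+1)+2\le2d\le3n+3$, hence $3n\ge6s+5$ and $n\ge2s+2$. Put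
$$B=h_X(s)=h_D(s)=\sum_{i\le s}h_i,\qquad\beta=\tfrac32(s+1).$$
By (7) and (8), valid with $3i<d$ for all $i\le s+1$,
$$B\ge1+\tfrac32s(s+1)=1+s\beta,\qquad\Delta_X(s+1)\ge3(s+1). \tag{10}$$

**Step 1: weight at the end.** By (5) with $j=s$, $\sum_{i=n+1-s}^{n+1}h_i\ge B$. Since $h_{n+1}=1$, the $s$ numbers $h_{n+1-s},\dots,h_n$ have sum at least $B-1\ge s\beta$. Hence
$$h_{i_1}\ge\beta\quad\text{for some }i_1\in[n+1-s,n]. \tag{11}$$

**Step 2: the upper bound, split along the sequence.** Divide the indices into $[0,s]$, $\{s+1\}$, $[s+2,n-s]$ and $[n+1-s,n+1]$. The third block has $n-2s-1\ge1$ elements. The first and last blocks have weight $B$ and at least $B$. With Claim 2 and (10),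
$$2B+\sum_{i=s+2}^{n-s}h_i\le\delta-h_{s+1}\le(s+1)d+1-\Delta_X(s+1)\le(s+1)(d-3)+1\le\beta(n-1)+1, \tag{12}$$
where the last inequality uses $d-3\le\frac{3n+3}2-3=\frac32(n-1)$.

**Step 3: what remains.** It suffices to bound the middle block from below. As a trial, take $s=1$, so $\beta=3$. Since $X$ lies on no quadric, $B=h_X(1)=4$, and (11) says $h_n\ge3$. If $h_i\le2$ for some $i\in[3,n-1]$, then (6) would give $h_n\le2$. So the middle block has weight at least $3(n-3)$, and the left side of (12) is at least $8+3(n-3)=3n-1$. The right side is $3n-2$, a contradiction. For larger $s$ we distinguish two cases. Let $k_0\ge3$ be the least degree of a surface containing $X$.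

**Step 4: the case $k_0\le s+1$.** When $h_i>i$, (6) says nothing, and we need the next range of Macaulay's bound, with Gotzmann's persistence theorem (Bruns–Herzog, 4.2.10 and 4.3.3). If $i+1\le h_i\le2i$, put $e=h_i-i-1\le i-1$. The $i$-th Macaulay expansion is
$$h_i=\binom{i+1}i+\sum_{k=1}^e\binom{i-k}{i-k},$$
so $h_{i+1}\le\binom{i+2}{i+1}+e=h_i+1$. Suppose $h_{i+1}=h_i+1$. The algebra $R/(\mathfrak a_i)$ agrees with $R/\mathfrak a$ in degree $i$ and is at least as large in degree $i+1$, so it also has the maximal growth. Gotzmann's theorem then says that its Hilbert function is $j+1+e$ for all $j\ge i$. So $(\mathfrak a_i)$ defines in $\mathbb P^2$ a one-dimensional scheme of degree $1$. This scheme contains a line, and all elements of $\mathfrak a_i$ are divisible by one linear form. An example is $\mathfrak a=(x^2,xy,xz)$, with $h_2=3$, $h_3=4$ and common factor $x$.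

Now let $T\supset X$ be a surface of degree $k_0$. By minimality of $k_0$ it is irreducible. For general $\ell$ its plane section is, by Bertini, an irreducible curve, with equation $c$ of degree $k_0\ge3$, and $c\in\mathfrak a$. For $i\ge s+1\ge k_0$ we have $\mathfrak a_i\supset cR_{i-k_0}$. A linear form dividing all elements of $\mathfrak a_i$ would divide $c$, which is impossible. So with (6),
$$\text{for } i\ge s+1:\quad h_i\le2i\ \Rightarrow\ h_{i+1}\le h_i. \tag{13}$$
Suppose $h_i<\beta$ for some $i\in[s+2,n-s]$. Since $\beta=\frac32(s+1)\le2(s+2)$, (13) gives inductively $h_{i'}\le h_i<\beta\le2i'$ for all $i'\ge i$. This contradicts (11). So $h_i\ge\beta$ on $[s+2,n-s]$, and the left side of (12) is at least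
$$2+2s\beta+\beta(n-2s-1)=2+\beta(n-1),$$
which contradicts (12).

**Step 5: the case $k_0\ge s+2$.** Now no surface of degree at most $s+1$ is available, but $B$ is larger:
$$B=\binom{s+3}3=1+\tfrac32s(s+1)+\binom s3=1+s\beta+\binom s3 .$$
(Both sides equal $\frac16(s^3+6s^2+11s+6)$.) For $i\in[s+2,n-s]$ we have $h_i\ge\min(\beta,i+1)$. Otherwise $h_i<\beta$ and $h_i\le i$, and (6), applied repeatedly, gives $h_{i'}\le h_i<\beta$ for all $i'\ge i$, contradicting (11). Writing $a_+=\max(a,0)$, we get
$$\sum_{i=s+2}^{n-s}h_i\ge\beta(n-2s-1)-\theta,\qquad\theta=\sum_{i\ge s+2}(\beta-i-1)_+ .$$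
The term for $i=s+2$ is $\big(\frac{s-3}2\big)_+$, and the numbers $\beta-i-1$ decrease by $1$ at each step. So $\theta=0$ for $s\le3$. For $s\ge4$ there are at most $\frac{s-2}2$ positive terms, each at most $\frac{s-3}2$, so
$$\theta\le\frac{(s-3)(s-2)}4\le\frac{s(s-1)(s-2)}3=2\binom s3 .$$
In all cases $\theta\le2\binom s3$, and the left side of (12) is at least
$$2+2s\beta+2\binom s3+\beta(n-2s-1)-\theta\ \ge\ 2+\beta(n-1),$$
again contradicting (12). Together with Sections 3 and 4 this proves Theorem A. $\blacksquare$

## 11. A quartic surface swept out by secants of a twisted cubic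

For Theorem B we want, following Section 6, a curve $X$ that meets a twisted cubic $C$ in a scheme of length $2d-2$ but has no long secant line. We build $X$ on a surface that is double along $C$.

**Step 1: pairs of a point and a secant line through it.** Let $C=\{(1:a:a^2:a^3)\}$, closed up by $(0:0:0:1)$, and let $P\subset\mathbb P^3\times\mathbb P^2$ be defined by
$$y_0x_2-y_1x_1+y_2x_0=0,\qquad y_0x_3-y_1x_2+y_2x_1=0. \tag{14}$$
For fixed $x$ these are linear equations in $y$ with matrix
$$M(x)=\begin{pmatrix}x_2&-x_1&x_0\\x_3&-x_2&x_1\end{pmatrix}.$$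
The cross product of its rows is
$$\big(x_0x_2-x_1^2,\ x_0x_3-x_1x_2,\ x_1x_3-x_2^2\big),$$
and these three quadrics generate $I_C$. So $M(x)$ has rank $2$ off $C$ and rank $1$ on $C$ (it is never $0$). Hence $P\to\mathbb P^3$ is an isomorphism over $\mathbb P^3\setminus C$, and its fibre over $p\in C$ is a line $\Lambda_p\subset\mathbb P^2$. For $p=(1:a:a^2:a^3)$ this line is $a^2y_0-ay_1+y_2=0$. Read the other way: the line in $\mathbb P^3$ given by (14) for fixed $y$ contains the points of $C$ whose parameters are the roots of $a^2y_0-ay_1+y_2$.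

**Step 2: the surface.** Let $\gamma\subset\mathbb P^2$ be the smooth conic $(\sigma:\tau)\mapsto(\sigma^2:3\sigma\tau:\tau^2)$ and let $\mathcal S=P\times_{\mathbb P^2}\gamma$. The vectors
$$w_1=(8\sigma^2,\,3\sigma\tau,\,\tau^2,\,0),\qquad w_2=(0,\,\sigma^2,\,3\sigma\tau,\,8\tau^2)$$
satisfy (14) with $y=(\sigma^2,3\sigma\tau,\tau^2)$. For $w_1$ the two expressions are $\sigma^2\tau^2-9\sigma^2\tau^2+8\sigma^2\tau^2$ and $-3\sigma\tau^3+3\sigma\tau^3$. For $w_2$ they are $3\sigma^3\tau-3\sigma^3\tau$ and $8\sigma^2\tau^2-9\sigma^2\tau^2+\sigma^2\tau^2$. They are independent for all $(\sigma:\tau)$: if $\sigma\ne0$ look at the first two coordinates, and if $\sigma=0$ at the last two. For fixed $y\ne0$ the two equations (14) in $x$ are independent, so the solution space has dimension exactly $2$. Hence $\mathcal S\cong\mathbb P^1_{(u:v)}\times\mathbb P^1_{(\sigma:\tau)}$, and the projection to $\mathbb P^3$ is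
$$\mu=uw_1+vw_2=\big(8\sigma^2u,\ 3\sigma\tau u+\sigma^2v,\ \tau^2u+3\sigma\tau v,\ 8\tau^2v\big),\qquad\mu^*\mathcal O(1)=\mathcal O(1,2).$$
Recall that $\mathcal O(p,q)\cdot\mathcal O(p',q')=pq'+qp'$ on $\mathbb P^1\times\mathbb P^1$.

**Step 3: the preimage of $C$.** We compute the three quadrics on $\mathcal S$. With
$$G=\tau^2u^2-18\sigma\tau uv+\sigma^2v^2,$$
direct expansion gives
$$x_0x_2-x_1^2=8\sigma^2\tau^2u^2+24\sigma^3\tau uv-(9\sigma^2\tau^2u^2+6\sigma^3\tau uv+\sigma^4v^2)=-\sigma^2G,$$
$$x_0x_3-x_1x_2=64\sigma^2\tau^2uv-(3\sigma\tau^3u^2+10\sigma^2\tau^2uv+3\sigma^3\tau v^2)=-3\sigma\tau\,G,$$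
$$x_1x_3-x_2^2=24\sigma\tau^3uv+8\sigma^2\tau^2v^2-(\tau^4u^2+6\sigma\tau^3uv+9\sigma^2\tau^2v^2)=-\tau^2G.$$
Since $\sigma^2,\sigma\tau,\tau^2$ have no common zero, $\mu^{-1}(C)$ is, scheme-theoretically, the divisor $G=0$, of bidegree $(2,2)$. We denote it by $G$ as well.

Off $C$, the surface $\mathcal S$ is closed in $P$ and $P\to\mathbb P^3$ is an isomorphism, so $\mu:\mathcal S\setminus G\to\mathbb P^3\setminus C$ is a closed immersion. For $p\in C$ the fibre $\mu^{-1}(p)\cong\Lambda_p\cap\gamma$ has length $2$. So $\mu$ is finite and birational onto a surface $\Sigma$ of degree $\mathcal O(1,2)^2=4$. In particular $\Sigma$ lies in no plane.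

**Step 4: the curve.** Let $d\ge7$, put $b=d-2\ge5$, and let $X\in|\mathcal O(1,b)|$ be general. As $\mathcal O(1,b)$ is very ample, $X$ is smooth and irreducible. Its intersection number with a fibre $\mathcal O(0,1)$ of the second projection is $1$, so $X$ is a section of that projection, and $X\cong\mathbb P^1$.

We check that $\mu|_X$ is a closed immersion. Since $\mathcal O(1,b)$ is very ample, containing a given length-$2$ scheme $\mu^{-1}(p)$, $p\in C$, is a linear condition of codimension $2$ on $|\mathcal O(1,b)|$. As $p$ varies in the curve $C$, the bad divisors fill at most codimension $1$. So the general $X$ contains none of these schemes. All fibres of the finite morphism $\mu|_X$ then have length at most $1$, and by Nakayama's lemma $\mu|_X$ is a closed immersion.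

View $X$ in $\mathbb P^3$. Its degree is $\mathcal O(1,b)\cdot\mathcal O(1,2)=b+2=d$. It is nondegenerate: a plane containing $X$ would pull back to a member of $|\mathcal O(1,2)|$ containing $X$, and $\mathcal O(0,2-b)$ would be effective, which is false as $b\ge5$. Likewise $X\not\subset G$. So $D:=X\cap C=X\cap G$ is a divisor on $X$ of degree
$$\mathcal O(1,b)\cdot\mathcal O(2,2)=2b+2=2d-2 .$$

**Step 5: $H^1(J_X(n))\ne0$ for $2\le n\le\frac{2d-4}3$.** The map $S_n\to H^0(\mathcal O_D(n))$ factors through $H^0(\mathcal O_C(n))$, of dimension $3n+1\le2d-3<2d-2$, so it is not onto. The map $H^0(\mathcal O_X(n))\to H^0(\mathcal O_D(n))$ is onto: $X\cong\mathbb P^1$, and $\mathcal O_X(n)(-D)$ has degree $nd-(2d-2)\ge2\ge-1$, so its $H^1$ vanishes. Hence $S_n\to H^0(\mathcal O_X(n))$ is not onto. For $d=7$ and $n=3$ this reads: $12$ points on $C$, and cubics give only a $10$-dimensional space on $C$.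

**Step 6: every line $L$ satisfies $\operatorname{length}(X\cap L)\le4$.** If $L\not\subset\Sigma$, then $X\cap L\subset\Sigma\cap L$, which has length $4$.

Let $L\subset\Sigma$. Since $L\not\subset C$ and $\mu$ is an isomorphism onto $\Sigma$ away from $C$, there is a unique irreducible curve $c\subset\mathcal S$ with $\mu(c)=L$, and $c\to L$ is birational. So $\mathcal O(1,2)\cdot c=1$. If $c$ has class $\mathcal O(p,q)$ with $p,q\ge0$, this says $2p+q=1$. So $c$ has class $\mathcal O(0,1)$, and it is a fibre $\phi=0$ with $\phi$ of bidegree $(0,1)$. The linear forms vanishing on $L$ form a $2$-dimensional space, pulled back injectively because $\Sigma$ lies in no plane, and their pullbacks vanish on $c$. So they pull back to $\phi\cdot W$ for a $2$-dimensional space $W\subset H^0(\mathcal O(1,1))$.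

The members of $W$ have no common component. Such a component would map into $L$, hence onto $L$ as $\mu$ is finite, hence would be $c$. Then all linear forms vanishing on $L$ would vanish on $2c$, so $2c\subset\mu^{-1}(L)$. Near a point of $c\setminus G$ (nonempty, since $\mu(c)=L\not\subset C$) the map $\mu$ is an immersion, so there $2c$ would be isomorphic to a subscheme of the reduced curve $L$. That subscheme is one-dimensional, so near the general such point it would be $L$ itself, which is reduced. But $2c$ is not reduced, a contradiction.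

So the base scheme of $W$ is the intersection of two curves of class $\mathcal O(1,1)$ without common component, and has length $\mathcal O(1,1)^2=2$. On $X$, the scheme $X\cap L$ is defined by $\phi|_X\cdot W|_X$. Therefore it is the divisor of $\phi|_X$, of degree $X\cdot c=1$, plus the intersection of $X$ with the base scheme of $W$, of length at most $2$. So $\operatorname{length}(X\cap L)\le3$.

**Step 7: conclusion.** For $3\le n\le\frac{2d-4}3$ we have $n+2\ge5$, so $X$ has no $(n+2)$-secant line by Step 6, while $H^1(J_X(n))\ne0$ by Step 5. For $d\ge7$, $\lfloor\frac{2d-4}3\rfloor\ge3$, so $n=\lfloor\frac{2d-4}3\rfloor$ is among these values. This proves Theorem B. $\blacksquare$
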